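# Minimum degree and geometric thickness: why the answer is $6t-1$

## Thickness, geometric thickness, and the vertex of smallest degree

All graphs are finite and simple and have at least one vertex.

**Definition 1 (thickness).** The thickness $\theta(G)$ is the smallest integer $t$ such that the edges of $G$ can be partitioned into $t$ subsets, each inducing a planar graph.

In this definition each of the $t$ planar graphs may be drawn in its own way. The next notion forces all of them to share one drawing.

**Definition 2 (geometric thickness).** A straight-line drawing $\Gamma$ of $G$ places the vertices at distinct points of the Euclidean plane and draws each edge as the straight segment joining its endpoints; no edge passes through a vertex other than its two endpoints. The geometric thickness $\bar\theta(G)$ is the smallest integer $t$ such that some straight-line drawing $\Gamma$ and some partition of its edges into $t$ subsets exist, where each subset is crossing-free in $\Gamma$. If $\bar\theta(G)=t$, we call $G$ a *geometric thickness-$t$ graph*.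

Clearly $\theta(G)\le\bar\theta(G)$. We call the $t$ subsets *layers*.

*Example: $K_5$.* It has $10>3\cdot5-6$ edges, so it is not planar and $\theta(K_5)\ge2$. Place $A=(0,0)$, $B=(4,0)$, $C=(0,4)$, $D=(1,1)$, $F=(\frac32,\frac25)$. The point $D$ is inside the triangle $ABC$. At height $\frac25$ the triangle $ABD$ extends from $x=\frac25$ to $x=\frac{14}5$, so $F$ is inside $ABD$. Hence all edges except $FC$ form a crossing-free drawing. The segment $FC$ has height $1$ at $x=\frac54$, so it misses $D$, and it clearly misses $A$ and $B$. With $\{FC\}$ as a second layer we get $\theta(K_5)=\bar\theta(K_5)=2$. The drawing matters: on a regular pentagon each of the five diagonals crosses exactly two others, and the crossing pairs form a $5$-cycle, so that drawing needs three layers.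

**Definition 3 (degeneracy).** The degeneracy of $G$ is the largest minimum degree among the nonempty subgraphs of $G$.

*Example.* $K_4$ with one pendant edge has minimum degree $1$ and degeneracy $3$.

We use two textbook facts. First, a planar graph on $n\ge3$ vertices has at most $3n-6$ edges, so a planar graph on $n\ge1$ vertices has fewer than $3n$ edges. Second, Fáry's theorem: every planar graph has a crossing-free straight-line drawing. Consequently $\bar\theta(G)=1$ exactly when $G$ is planar and has an edge.

Now the question, which comes from "Thickness and Colorability of Geometric Graphs". Ringel observed that a graph of thickness $t$ has average degree less than $6t$, so a geometric thickness-$t$ graph always has a vertex of degree at most $6t-1$. Does sharing one straight-line drawing force a vertex of even smaller degree? Precisely: *what is the smallest integer $k=k(t)$ such that every geometric thickness-$t$ graph contains a vertex of degree at most $k$?*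

**Theorem 1.** $k(t)=6t-1$ for every positive integer $t$. That is, every geometric thickness-$t$ graph has a vertex of degree at most $6t-1$, and for every $t\ge1$ there is a graph $G$ with $\bar\theta(G)=t$ and minimum degree exactly $6t-1$.

**Theorem 2.** Let $t\ge1$.

* (a) There is $n_0(t)$ such that for every $n\ge n_0(t)$ some $n$-vertex graph has $\theta=\bar\theta=t$ and minimum degree exactly $6t-1$.
* (b) The set of minimum degrees of geometric thickness-$t$ graphs is exactly $\{0,1,\dots,6t-1\}$.
* (c) The maximum degeneracy of a geometric thickness-$t$ graph is exactly $6t-1$.

## Counting edges: the upper bound and a reduction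

**Lemma 3.** Let $s\ge1$. A graph with $n$ vertices and thickness at most $s$ has fewer than $3sn$ edges. Hence its average degree is less than $6s$, and it has a vertex of degree at most $6s-1$.

*Proof.* Each of at most $s$ layers is a planar graph on the $n$ vertices and has fewer than $3n$ edges. $\square$

Since $\theta\le\bar\theta$, this gives $k(t)\le6t-1$. The next lemma says what has to be built.

**Lemma 4.** If $\bar\theta(G)\le t$ and all degrees of $G$ are at least $6t-1$, then $\theta(G)=\bar\theta(G)=t$ and the minimum degree of $G$ is exactly $6t-1$.

*Proof.* The average degree is at least $6t-1>6(t-1)$. If $t\ge2$, Lemma 3 with $s=t-1$ shows $\theta(G)\ge t$. If $t=1$, then $G$ has an edge, so $\theta(G)\ge1$. Hence $t\le\theta(G)\le\bar\theta(G)\le t$. By Lemma 3 with $s=t$ some vertex has degree at most $6t-1$. $\square$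

*How tight the target is.* If such a $G$ has $n$ vertices and $m$ edges, then $n\ge3$ and $m\le t(3n-6)$, so $\sum_v(6t-\deg v)=6tn-2m\ge12t$. Each vertex may fall short of $6t$ by at most one, so $n\ge12t$. Think of $6$ as the standard share of a vertex in one layer: over all $t$ layers together, a vertex may lose one unit net.

## The planar case: antiprisms with hubs

For $t=1$ we need a planar graph with all degrees at least $5$. The icosahedron does it with $12$ vertices: two $5$-cycles joined by a zigzag, and a vertex capping each cycle. We enlarge it.

Let $N\ge10$ and $h\in\{1,2\}$. Take cycles $a_0\dots a_{N-1}$ and $b_0\dots b_{N-1}$ and the edges $a_rb_r$, $a_rb_{r+1}$ (indices mod $N$). Add a vertex adjacent to all $a_r$. Split the $b$-cycle into $h$ blocks of at least $5$ consecutive vertices, and for each block add a vertex adjacent to the whole block.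

The graph is planar. Draw the cycles as concentric circles with the $a$-cycle inside; the edges $a_rb_r,a_rb_{r+1}$ triangulate the annulus. The $a$-hub sits at the center. The $b$-hubs go into the outer face, where the blocks are disjoint arcs of the boundary, so disjoint sectors can be used. By Fáry's theorem there is a crossing-free straight-line drawing, so $\bar\theta=1$. Each $a_r$ and each $b_r$ has degree $2+2+1=5$, and each hub has degree at least $5$. The number of vertices is $2N+1+h$, so every $n\ge22$ occurs. By Lemma 4 this proves Theorem 1 and Theorem 2(a) for $t=1$.

## Two layers on concentric circles, and the two obstructions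

The planar picture suggests a plan for $t\ge2$. Put points on many concentric circles. In one layer, take each circle's polygon as edges, join consecutive circles by a zigzag, and attach *hubs*: new vertices inside the first circle and outside the last, joined to the points there. In that layer a point on a middle circle has degree $2+2+2=6$, and a point on the first or last circle has degree $2+2+1=5$. Repeat this $t$ times on the same points, with disjoint edge sets. Two things go wrong.

**First obstruction: the polygons coincide.** *A crossing-free closed polygon through all points of a finite set on a circle, using each point once, is the convex polygon.* Indeed, suppose an edge $xy$ of it has points of the set on both sides. The rest of the polygon is a path from $y$ to $x$ through all other points. It contains an edge joining two points strictly on different sides of the line $xy$, and on a circle such a chord crosses the chord $xy$. So a second layer with polygons on the same circles would reuse the edges of the first.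

The way around it is to let the next layer use *fewer and finer polygons*. Merge five consecutive circles of almost equal radius into one star-shaped polygon through all their points, in angular order. If the five circles are suitably rotated against each other, the merged points are equally spaced in angle, with gaps five times smaller. Merge five of these again for the next layer, and so on. If zigzag edges are also kept long in angle, each layer has its own range of angular lengths, and no pair of points can be an edge of two layers.

*Why five.* Let layer $i$ have gaps of $M$ units, and layer $i+1$ gaps of $1$ unit. The offset of consecutive layer-$i$ polygons should be more than $1$ unit away from $0$ modulo $M$. We shall move by $2$ units at each step, with an uncontrolled error of less than $1$ unit from the finer levels. So the offset lies in $(1,3)$, and we need $M-3\ge1$. The multiples of $2$ must also run through all residues modulo $M$, so that the merged points are equally spaced. This excludes $M=4$, and $M=5$ works.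

**Second obstruction: the innermost points lose in every layer.** If the polygons of every layer are formed from consecutive circles in outward order, the innermost circle belongs to the first polygon of *every* layer. Its points have degree $5$ in each, so $5t$ in total, which is $t-1$ below the target. The outermost circle has the same problem.

The innermost and outermost points need compensation, and one layer can provide it. Between two nested polygons with $m$ and $m'$ vertices, a zigzag uses $m+m'$ edges; so does any triangulation of the region between them without extra vertices, and edges can only be redistributed. We do this in layer $t$, which will have only three polygons. Each innermost point $v$ gets a *fan* of $2t$ edges to the second polygon instead of $2$. The interior points of that fan have only one neighbor on the first polygon, so they lose one unit each. They can afford it if they lose nothing elsewhere. This dictates three requirements: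

* near $v$, the first polygon of layer $t$ has no other vertices within the span of the fan;
* the fans of innermost and outermost points meet the second polygon in places that do not overlap;
* the long fan edges do not cross the second polygon, which we ensure by a large jump of radius between the three polygons.

From now on $t\ge2$. The next sections carry this out.

## The point set $Q$

Angles are measured in turns ($x\in\mathbb R/\mathbb Z$) unless stated otherwise, and $O$ is the origin. Put
$$N_i=5^{i-1}N\ (1\le i\le t-1),\quad u=\frac1{6tN_{t-1}},\quad E=14t+4,\quad B=5^{t-2}E,\quad K=48t^2,$$
$$q=\cos^{-2}(\pi/N),\qquad \kappa=q^B .$$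
Since $B$ does not depend on $N$, $\kappa\to1$ as $N\to\infty$. Fix $N_0\ge72t$ such that $\kappa\le1+\frac1{48t^2}$ whenever $N\ge N_0$, and let $N\ge N_0$ be arbitrary. Here $u$ is the unit angle of the finest layer.

**Step 1: the sequence of rotations.** This step fixes the order in which circles with different fine rotations follow each other outward. The requirement is that consecutive rotations differ by more than $t$ units modulo $6t$. The sequence $\beta_1,\dots,\beta_E\in[0,6t)$ is the concatenation of three lists.

* List 1: $0$; then $3t+k,\ t+k$ for $k=0,1,\dots,2t-1$; then $5t$. Its set is $A_1=\{0\}\cup\{t,t+1,\dots,5t\}$, with $4t+2$ elements.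
* List 2: $3t+k+\frac12,\ k+\frac12$ for $k=0,\dots,3t-1$. Its set is $A_2=\{\frac12,\frac32,\dots,6t-\frac12\}$, with $6t$ elements.
* List 3: $3t-x\bmod 6t$, where $x$ runs through List 1 in reverse order. Since $A_1=-A_1$ modulo $6t$, its set is $A_3=3t+A_1$ modulo $6t$. It starts with $4t$ and ends with $3t$.

Within each list the terms are distinct. The total length is $(4t+2)+6t+(4t+2)=E$.

*Example, $t=2$ (modulo $12$).* List 1 is $0,6,2,7,3,8,4,9,5,10$. List 2 is $6.5,0.5,7.5,1.5,8.5,2.5,9.5,3.5,10.5,4.5,11.5,5.5$. List 3 is $8,1,9,2,10,3,11,4,0,6$.

The *circular distance* of two numbers modulo $6t$ is the distance of their difference to the nearest multiple of $6t$; for $t=2$, the numbers $8$ and $1$ have circular distance $5$. We claim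
$$\text{the circular distance of }\beta_e,\beta_{e+1}\text{ modulo }6t\text{ is greater than }t\qquad(1\le e<E).\tag{1}$$
Inside List 1 the successive differences are $3t$ (from $0$ to $3t$), $-2t$ (from $3t+k$ to $t+k$) and $2t+1$ (from $t+k$ to $3t+k+1$, and from $3t-1$ to $5t$). The circular distances are $3t$, $2t$ and $\min(2t+1,4t-1)$. Reflecting and reversing, List 3 has the same distances. Inside List 2 the differences are $-3t$ and $3t+1$, with circular distances $3t$ and $3t-1$. From List 1 to List 2 we pass from $5t$ to $3t+\frac12$, at distance $2t-\frac12$. From List 2 to List 3 we pass from $3t-\frac12$ to $4t$, at distance $t+\frac12$. All these exceed $t$.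

**Step 2: the circles.** This step places the points. For $1\le e\le E$ and $c=(c_1,\dots,c_{t-2})\in\{0,\dots,4\}^{t-2}$, *block* $(e,c)$ has $N$ points at the angles
$$\frac rN+\sum_{l=1}^{t-2}\frac{[2c_l]_5}{N_{l+1}}+\beta_eu,\qquad r\in\mathbb Z/N,$$
where $[\cdot]_5$ is the residue in $\{0,\dots,4\}$; as $c_l=0,1,2,3,4$ we have $[2c_l]_5=0,2,4,1,3$. Order the $B$ blocks lexicographically: $e$ is most significant, then $c_{t-2}$, and so on, and $c_1$ is least significant. All points of the $b$-th block have distance $\rho_b$ from $O$, where $\rho_1=1$ and $\rho_{b+1}=q\rho_b$, except that $\rho_{b+1}=K\rho_b$ when $\beta_e$ passes from List 1 to List 2 or from List 2 to List 3. Let $Q$ be the set of all $BN$ points. They are distinct, since different blocks have different radii.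

*Examples.* For $t=2$ there are no digits $c_l$: the $32$ blocks are circles with $N$ points, rotated by $\beta_e/(12N)$. For $t=3$ there are $5\cdot46$ blocks, rotated by $[2c_1]_5/(5N)+\beta_e/(90N)$.

Since $K\ge q$, we have $\rho_{b+1}\cos(\pi/N)\ge\rho_b/\cos(\pi/N)$, so
$$\rho_{b+1}\cos(\pi/N)>\rho_b\qquad\text{for all }b. \tag{2}$$
Let groups I, II, III consist of the points with $\beta_e$ in List 1, 2, 3. Inside a group there are fewer than $B$ steps of factor $q$, so the ratio of the largest to the smallest radius is at most $\kappa$. The smallest radius of II is $K$ times the largest of I, and the smallest radius of III is $K$ times the largest of II.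

**Step 3: rows.** This step groups the circles differently for each layer. For $i\le t-1$, a *layer-$i$ row* is the union of the blocks with fixed $e,c_{t-2},\dots,c_i$. It consists of $5^{i-1}$ consecutive blocks. Its angles are $\sigma$ plus the numbers $\frac rN+\sum_{l=1}^{i-1}\frac{[2c_l]_5}{5^lN}$, where
$$\sigma=\sum_{l=i}^{t-2}\frac{[2c_l]_5}{N_{l+1}}+\beta_eu .\tag{3}$$
As each $[2c_l]_5$ takes every value in $\{0,\dots,4\}$ exactly once, these numbers are base-$5$ expansions, and the angles of the row are exactly the elements of $\sigma+\frac1{N_i}\mathbb Z$, each occurring once.

The *layer-$t$ rows* are the groups I, II, III, called rows 1, 2, 3. A union of blocks with fixed $e$ has the angles $\beta_eu+\frac1{N_{t-1}}\mathbb Z$, and $\frac1{N_{t-1}}=6tu$. So the angles of row $j$ are $\{su:s\in A_j+6t\mathbb Z\}$, each occurring once. We call $s$, an integer or half-integer modulo $6tN_{t-1}$, the *slot* of the point.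

In each layer the rows partition $Q$ and are ordered outward. For $t=2$, the layer-$1$ rows are the $32$ circles, and the layer-$2$ rows have $10N$, $12N$ and $10N$ points.

**Step 4: chains are nested star-shaped polygons.** The *chain* of a row is the closed polygon through its points in angular order. The gaps are $\frac1{N_i}$ in layer $i<t$. In layer $t$ they are $u$ or $tu=\frac1{6N_{t-1}}$: in $A_1+6t\mathbb Z$ and $A_3+6t\mathbb Z$ the steps are $1$ or $t$, and in $A_2+6t\mathbb Z$ they are $1$. So all gaps are at most $\frac1N$ turn. Each chain is therefore a simple polygon that meets every ray from $O$ exactly once. Let $f_C$ be its radial function: $f_C(\alpha)$ is the distance from $O$ at which the chain $C$ meets the ray of angle $\alpha$.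

A point of a segment has norm at most the larger norm of the two ends, so $f_C\le\max|y|$ over the vertices $y$ of $C$. If all vertices have norm at least $\rho$, project an edge onto the bisector of its angle: both ends, hence all points, have projection at least $\rho\cos(\pi/N)$, so $f_C\ge\rho\cos(\pi/N)$. Apply this to two consecutive rows of a layer: if the inner one ends with block $b$, the outer one starts with block $b+1$, and (2) gives
$$\max f_C\le\rho_b<\rho_{b+1}\cos(\pi/N)\le\min f_{C'}\qquad\text{if }C'\text{ is the chain following }C.\tag{4}$$

## Comparing segments in polar coordinates

In this section angles are in radians. The goal is to decide, from the endpoints alone, that a segment stays on one side of a chain.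

**Lemma 5.** Let $g$ be the radial function of a segment whose ends have norms $a,b>0$ and angles $\alpha_0<\beta_0$ with $\beta_0-\alpha_0<\pi$. Then
$$\frac1{g(\alpha)}=\frac{\frac1a\sin(\beta_0-\alpha)+\frac1b\sin(\alpha-\alpha_0)}{\sin(\beta_0-\alpha_0)}.\tag{5}$$
The same formula holds on subintervals, with the values of $g$ at the ends of the subinterval. Moreover, if two segments have radial functions $g,h$ on an interval of length in $(0,\pi)$, and $g\ge h$ at both ends with strict inequality at one end, then $g>h$ in the interior and at that end.

*Proof.* A line avoiding $O$ has an equation $n_1x+n_2y=1$, so in polar form $\frac1g=n_1\cos\alpha+n_2\sin\alpha$. The right side of (5) is also a linear combination of $\cos\alpha$ and $\sin\alpha$, with the correct values $\frac1a,\frac1b$ at the two ends. Two such combinations that agree at two angles differing by an amount in $(0,\pi)$ are equal. A part of a segment is a segment, which gives the statement on subintervals. For the last claim, express $\frac1g$ and $\frac1h$ by (5) on the given interval. In the interior both coefficients are positive, and $\frac1g\le\frac1h$ at the ends with strict inequality at one, so $\frac1g<\frac1h$. $\square$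

The next lemma serves the zigzag edges.

**Lemma 6.** Let $C$ be a chain and $C'$ the next chain of the same layer. Let $p\in C$ and $w\in C'$ be vertices with different angles whose angular difference is less than $\pi$, such that no vertex of $C\cup C'$ has angle strictly between theirs. Suppose no vertex of $C$ has the angle of $w$ and no vertex of $C'$ has the angle of $p$. Then the radial function $g$ of $pw$ satisfies $g>f_C$ except at $p$, and $g<f_{C'}$ except at $w$.

*Proof.* On the angular interval each of $C,C'$ is part of a single edge. By (4), $g=f_C$ at $p$ and $g=|w|=f_{C'}>f_C$ at $w$, so Lemma 5 gives $g>f_C$ except at $p$. Similarly $g=f_{C'}$ at $w$ and $g=|p|=f_C<f_{C'}$ at $p$. $\square$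

The next lemma serves long edges from a chain to a point far outside, which may pass over other vertices of the chain.

**Lemma 7.** Let $C$ be a chain whose vertex radii have ratio at most $\kappa$. Let $z$ be a point with $|z|\ge K\max_{y\in C}|y|$ (maximum over the vertices), and $p$ a vertex of $C$ at angular distance $\psi\le\frac\pi3$ from $z$. Suppose that either no vertex of $C$ except $p$ has angle in the closed angular interval between $p$ and $z$, or the one nearest to $p$, called $p'$, is at angular distance $x$ from $p$ with $\frac x{2\psi}\ge\frac1{24t^2}$. Then the segment $pz$ lies strictly outside $C$ except at $p$.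

*Proof.* If $\psi=0$, the segment is radial and the claim is clear. Let $\psi>0$ and let $g$ be the radial function of $pz$. If there is no $p'$, then $C$ is part of one edge on the interval, $g=f_C$ at $p$ and $g=|z|>f_C$ at $z$. Lemma 5 applies.

Suppose $p'$ exists. First consider angular distances $a\in[x,\psi]$ from $p$. The idea is that by then the segment has already risen above every vertex of $C$. By (5), and since $\sin(\psi-a)\le\sin(\psi-x)$ and $\sin a\le\sin\psi$,
$$\frac1g\le\frac1{|p|}\cdot\frac{\sin(\psi-x)}{\sin\psi}+\frac1{|z|}.$$
By the mean value theorem $\sin\psi-\sin(\psi-x)\ge x\cos\psi$. On $[0,\frac\pi3]$ the tangent is convex, $\tan0=0$ and $\tan\frac\pi3=\sqrt3<\frac{2\pi}3$, so $\tan\psi\le2\psi$. Hence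
$$\frac{\sin(\psi-x)}{\sin\psi}\le1-\frac x{\tan\psi}\le1-\frac x{2\psi}\le1-\frac1{24t^2}.$$
Also $\frac1{|z|}\le\frac1{K|p|}=\frac1{48t^2|p|}$. Using $|p|\ge\frac1\kappa\max_C|y|$ we obtain
$$\frac1g\le\frac1{|p|}\Bigl(1-\frac1{48t^2}\Bigr)\le\frac{\kappa}{\max_C|y|}\Bigl(1-\frac1{48t^2}\Bigr)<\frac1{\max_C|y|},$$
because $(1+\frac1{48t^2})(1-\frac1{48t^2})<1$. So $g>\max_C|y|\ge f_C$ for $a\in[x,\psi]$.

For $a\in[0,x]$ the chain $C$ is the edge $pp'$. Here $g=f_C$ at $p$ and $g>|p'|=f_C$ at the angle of $p'$. Lemma 5 gives $g>f_C$ except at $p$. $\square$

## The coarse layers: zigzags of controlled angular length

**Step 5: offsets of consecutive rows.** This step shows that the zigzag edges of layer $i\le t-1$ are long compared with everything in later layers. Take two consecutive layer-$i$ rows with angle sets $\sigma+\frac1{N_i}\mathbb Z$ and $\sigma'+\frac1{N_i}\mathbb Z$, and let $\delta\in[0,\frac1{N_i})$ be the residue of $\sigma'-\sigma$ modulo $\frac1{N_i}$. Put $\mu_i=\frac1{N_{i+1}}$ for $i\le t-2$, and $\mu_{t-1}=tu$. Then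
$$\delta>\mu_i\quad\text{and}\quad\frac1{N_i}-\delta>\mu_i .\tag{6}$$

For $i=t-1$ the rows are indexed by $e$ alone, $\sigma'-\sigma=(\beta_{e+1}-\beta_e)u$ and $\frac1{N_{t-1}}=6tu$, so (6) is exactly (1).

Let $i\le t-2$. The least significant fixed index is $c_i$, so passing to the next row changes $c_i$ to $c_i+1$ mod $5$ (with a carry into the more significant indices when $c_i=4$). By (3), $\sigma=\frac s{N_{i+1}}+\tau$ and $\sigma'=\frac{s'}{N_{i+1}}+\tau'$ with $s,s'$ integers and $s'-s\equiv2\pmod5$. Moreover $\tau,\tau'\in[0,\frac1{N_{i+1}})$, because
$$\sum_{l=i+1}^{t-2}\frac4{N_{l+1}}=\frac1{N_{i+1}}-\frac1{N_{t-1}}\quad\text{and}\quad\beta_eu<6tu=\frac1{N_{t-1}} .$$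
Modulo $\frac1{N_i}=\frac5{N_{i+1}}$ the difference $\sigma'-\sigma$ is $\frac2{N_{i+1}}+(\tau'-\tau)$, so $\delta\in(\frac1{N_{i+1}},\frac3{N_{i+1}})$ and $\frac1{N_i}-\delta>\frac2{N_{i+1}}$. This proves (6).

**Step 6: the edges.** In layer $i\le t-1$ take all chains of layer-$i$ rows as edges. By (6) the angles of two consecutive rows alternate strictly around the circle. Join every two points that are consecutive in the merged angular order of two consecutive rows. Then every point has $2$ chain neighbors, $2$ neighbors in the next row (unless its row is last) and $2$ in the previous row (unless its row is first). The angular lengths of the edges are $\frac1{N_i}$, $\delta$ or $\frac1{N_i}-\delta$, so they lie in $(\mu_i,\frac1{N_i}]$.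

## The fine layer: three polygons with fans

**Step 7: the edges of layer $t$.** This layer pays back the innermost and outermost points. Take the chains $C_1,C_2,C_3$ of rows 1, 2, 3. Row 2 occupies all half-integer slots. Row 1 occupies the integer slots congruent modulo $6t$ to an element of $A_1$; a point of row 1 in a slot $s_0\equiv0$ is called *inner special*. Row 3 occupies the integer slots congruent to an element of $A_3$; a point of row 3 in a slot $s_0\equiv3t$ is called *outer special*. In its own row, a special slot $s_0$ has $s_0\pm t$ as nearest occupied slots. For each of rows 1 and 3, join to row 2:

* each special point in slot $s_0$ to the $2t$ row-2 points in slots $h$ with $|h-s_0|\le t-\frac12$ (its *fan*);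
* each other point in slot $s$ to the row-2 points in slots $s\pm\frac12$.

All edges of layer $t$ have angular length at most $tu=\mu_{t-1}$.

*Example, $t=2$.* Modulo $12$, row 1 occupies the slots $0,2,3,\dots,10$. The inner special point in slot $0$ is joined to the row-2 slots $\pm\frac12,\pm\frac32$. The row-2 points in slots $\pm\frac12$ see only that point of row 1, while the one in slot $\frac32$ sees slots $0$ and $2$.

**Step 8: the layers share no edge on $Q$.** Let $i<i'\le t$. Layer-$i$ edges have angular length greater than $\mu_i$; we show that layer-$i'$ edges have length at most $\mu_i$. If $i'\le t-1$, it is at most $\frac1{N_{i'}}\le\frac1{N_{i+1}}=\mu_i$. If $i'=t$, it is at most $tu$, which is $\mu_{t-1}$, and for $i\le t-2$ we have $tu<\frac1{N_{t-1}}\le\mu_i$. So no pair of points of $Q$ is an edge of two layers.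

## No crossings among the points of $Q$

**Step 9: every inter-chain edge lies between its two chains.** This is the main geometric step. We claim:
$$\begin{gathered}\text{each inter-chain edge has radial function strictly between those}\\ \text{of its two chains, except at its endpoints.}\end{gathered}\tag{7}$$
For edges joining points consecutive in the merged angular order, with no angle common to the two rows, this is Lemma 6. It covers layers $i<t$, the non-special edges of layer $t$ (slots $s$ and $s\pm\frac12$), and the special edges with $|h-s_0|=\frac12$.

There remain the special edges with $|h-s_0|\ge\frac32$. Let $v$ be the special point, $w$ the row-2 point in slot $h$, $g$ the radial function of $vw$, and $\psi=2\pi u|h-s_0|$ the angular length in radians. Then $\psi<2\pi tu=\frac{\pi}{3N_{t-1}}\le\frac\pi3$.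

*Inner special $v$, lower side.* On the interval, $C_1$ is part of one edge, since its next vertex is at slot distance $t$. We have $g=f_{C_1}$ at $v$, and $g=|w|>f_{C_1}$ at $w$. By Lemma 5, $g>f_{C_1}$ except at $v$.

*Inner special $v$, upper side.* Let $w''$ be the row-2 point one slot nearer to $v$ than $w$. For angles from $v$ to $w''$, the angular distance to $w$ lies in $[2\pi u,\psi]$. Dropping the term with $\frac1{|w|}$ in (5) gives $\frac1g\ge\frac1{|v|}\frac{\sin2\pi u}{\sin\psi}$, so
$$g\le|v|\frac{\sin\psi}{\sin2\pi u}\le|h-s_0|\,|v|\le t|v|.$$
Here we used $\sin(kx)\le k\sin x$ for $k\ge1$ and $0\le kx\le\pi$, which follows from concavity. On the other hand $f_{C_2}\ge K|v|\cos(\pi/N)\ge24t^2|v|>t|v|$. So $g<f_{C_2}$ from $v$ to $w''$. Between $w''$ and $w$, $C_2$ is one edge, with $g=f_{C_2}$ at $w$ and $g<f_{C_2}$ at the angle of $w''$. Lemma 5 gives $g<f_{C_2}$ except at $w$.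

*Outer special $v$, upper side.* On the interval, $C_3$ is part of one edge, $g=f_{C_3}$ at $v$, and $g=|w|<f_{C_3}$ at $w$. So $g<f_{C_3}$ except at $v$.

*Outer special $v$, lower side.* Apply Lemma 7 with $C=C_2$, $z=v$, $p=w$. The radii of group II have ratio at most $\kappa$, and $|v|$ is at least $K$ times the largest of them. The nearest vertex of $C_2$ from $w$ towards $v$ is one slot away, so $x=2\pi u$ and $\frac x{2\psi}=\frac1{2|h-s_0|}\ge\frac1{2t}\ge\frac1{24t^2}$. Hence $g>f_{C_2}$ except at $w$. This proves (7).

**Step 10: within a layer, two edges on $Q$ meet only in a common endpoint.** We go through the types.

*Different pairs of chains.* By (4) and (7), two inter-chain edges belonging to different pairs of consecutive chains can meet only on a chain common to both pairs, and there each has only an endpoint.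

*Chain edges.* An inter-chain edge meets the chains only in its own endpoints, and a chain edge contains no vertex of its chain except its endpoints. So a chain edge and an inter-chain edge meet only in a common endpoint. Two chain edges either belong to the same simple polygon or to disjoint chains.

*Two edges between the same two chains.* Either both lie in the fan of one special point, or their open angular intervals are disjoint. In layers $i<t$ the intervals are the gaps of the merged order. In layer $t$ a fan occupies the slots $[s_0-t+\frac12,\,s_0+t-\frac12]$, different fans of the same row have centers at least $6t$ apart, and the other edges occupy $[s-\frac12,s]$ and $[s,s+\frac12]$ with $s$ occupied and non-special, hence at distance at least $t$ from every special slot $s_0$ of its row. If the open intervals are disjoint, the edges can meet only on a common boundary ray, where each has only an endpoint; so they meet only in a common endpoint. Two edges $vw,vw'$ of one fan meet only in $v$: otherwise they overlap, and one of $w,w'$, a point of $C_2$, lies in the interior of the other edge, contradicting (7).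

**Step 11: no edge on $Q$ passes through a third point of $Q$.** This is needed for a legal drawing, also across layers. Every point of $Q$ is a vertex of some chain in *every* layer. An edge of layer $i$ meets the vertices of layer-$i$ chains only in its endpoints: for inter-chain edges by (7) and (4), for chain edges since chains are disjoint and simple. So it contains no third point of $Q$.

## Hubs at the center and far outside

Place hubs one after another: first $P_1,\dots,P_t$, then the outer hubs. Each hub must avoid all previously placed points and all lines through two previously placed points. We call this the *generic condition*; it excludes only finitely many points and lines.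

**Step 12: inner hubs.** For each layer $i$ we add a private vertex $P_i$ near $O$, joined to all points of the first row of layer $i$. This gives each point of the first row one more edge. We must see that these edges stay inside the first chain.

For each edge $ab$ of a first chain, oriented counterclockwise, $\det(a-y,b-y)>0$ at $y=O$. By continuity this holds for all edges of all first chains and all $y$ in some small disc about $O$ disjoint from the chains. Fix such a $y$. As a point runs along an edge, its direction from $y$ increases strictly. In total the direction increases by the winding number of the polygon about $y$, in turns; this is the same for all $y$ in the disc, and it is $1$ for $y=O$. So the direction increases by exactly one turn, and every ray from $y$ meets the polygon exactly once. Thus the segments from $y$ to the chain vertices have distinct directions and lie inside the chain except for that vertex. Choose $P_1,\dots,P_t$ in this disc subject to the generic condition.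

**Step 13: outer hubs.** These do the same for the last row. One hub per layer would be seen from too wide an angle, so we use many. Let $m_i$ be the size of the last row of layer $i$: $m_i=N_i$ for $i<t$, and $m_t=(4t+2)N_{t-1}$. Choose an integer $h_i$ with
$$6t\,h_i\le m_i\le12t\,h_i .\tag{8}$$
For example $h_i=\lfloor m_i/6t\rfloor$ works: $h_i\ge1$ since $m_i\ge6t$, so $m_i<6t(h_i+1)\le12t\,h_i$. Split the last row, in cyclic order, into $h_i$ groups of consecutive points whose sizes are $\lfloor m_i/h_i\rfloor$ or $\lceil m_i/h_i\rceil$, hence in $[6t,12t]$. For each group add a private vertex $z$ joined to all its points. Its direction lies strictly inside the angular span of the group, $|z|>K\max_{y\in Q}|y|$, and $z$ satisfies the generic condition. This is possible, because only finitely many lines and points are excluded from a nonempty open set.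

*Hub edges lie outside the last chain.* Let $C$ be the last chain of layer $i$. Its vertices have $\beta_e$ in List 3, so they lie in group III and their radii have ratio at most $\kappa$. Let $p$ be a point of the group of $z$. Consecutive gaps are at most $\frac{2\pi}N$ radians, so $\psi\le12t\cdot\frac{2\pi}N\le\frac\pi3$, as $N\ge72t$. Suppose another chain vertex has its angle in the closed interval between $p$ and $z$, and the nearest one is at distance $x$. The interval lies within the span of the group, which has fewer than $12t$ gaps. For $i<t$ all gaps are equal, so $\frac x\psi\ge\frac1{12t}$. For $i=t$ the gaps are $u$ or $tu$, so $\frac x\psi\ge\frac1{12t\cdot t}$. In both cases $\frac x{2\psi}\ge\frac1{24t^2}$, and Lemma 7 shows that $pz$ lies strictly outside $C$ except at $p$.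

*Hub edges do not meet each other badly.* Hub edges of different groups of one layer lie in closed cones with apex $O$ that are disjoint after $O$ is removed. Two edges at the same hub do not overlap, since each meets $C$ only in its own endpoint; so they meet only in the hub.

**Step 14: the drawing is legal and has $t$ crossing-free layers.** Let $G$ be the union of the layers. In each layer, inner hub edges lie inside the first chain and outer hub edges outside the last chain, except for their endpoints on these chains. All other edges lie on or between the first and last chains, and by Step 11 they contain chain vertices only as endpoints. Together with Step 10, each layer is crossing-free.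

No edge passes through a third vertex. If only points of $Q$ are involved, this is Step 11. Otherwise the two ends of the edge and the third vertex are three collinear points, and the last placed of them is a hub on a line through two earlier points, which the generic condition excludes.

Hubs are private to a layer, so by Step 8 the layers are edge-disjoint. Hence $\bar\theta(G)\le t$.

## The degree count and the end of Theorem 1

**Step 15: every degree is at least $6t-1$.** We check the vertices by type.

*Hubs.* Inner hubs have degree at least $N\ge72t$; outer hubs have degree at least $6t$.

*Contribution of layers $i<t$ at a point of $Q$.* It is $2+2+2=6$ if its row is neither first nor last, and $2+2+1=5$ otherwise (chain, one adjacent row, hub). The first layer-$i$ row is contained in the set of points with $e=1$, and the last in the set with $e=E$. Since $\beta_1=0$ occurs only once in List 1 and $\beta_E=3t$ only once in List 3, these two sets are exactly the inner special points and the outer special points. So every non-special point gets $6$ from each layer $i<t$.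

*Special points.* In layer $t$ the degree is $1+2+2t$ (hub, chain, fan), and each other layer contributes at least $5$. The total is at least $5(t-1)+2t+3=7t-2\ge6t-1$.

*Other points of rows 1 and 3.* In layer $t$ the degree is $1+2+2=5$ (hub, chain, row 2), and each other layer contributes $6$. The total is $6t-1$.

*Points of row 2.* Each other layer contributes $6$. In layer $t$ there are $2$ chain neighbors. Consider the neighbors in row 1 of the row-2 point in slot $h$. They are the special points in slots $s_0\equiv0$ with $|h-s_0|\le t-\frac12$, and the non-special points in slots $h\pm\frac12$, if these slots are occupied.

* If $|h-s_0|\ge t+\frac12$ for all $s_0\equiv0\pmod{6t}$, both slots $h\pm\frac12$ are at distance at least $t$ from all such $s_0$, so they are occupied by non-special points: $2$ neighbors.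
* If $|h-s_0|=t-\frac12$, the neighbors are the special point in $s_0$ and the point in the slot $s_0\pm t$ next to $h$; the other slot next to $h$, at distance $t-1\ge1$ from $s_0$, is empty: $2$ neighbors.
* If $|h-s_0|\le t-\frac32$, there are no non-special points of row 1 in slots $h\pm\frac12$, which are at distance at most $t-1$ from $s_0$: the special point is the only neighbor.

In the same way there are $2$ neighbors in row 3, unless $|h-s_0|\le t-\frac32$ for some $s_0\equiv3t\pmod{6t}$, when there is $1$. Slots $\equiv0$ and $\equiv3t$ are at distance at least $3t>2t-3$, so at most one exception occurs. The layer-$t$ degree is at least $2+2+1=5$, and the total is at least $6(t-1)+5=6t-1$.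

So all degrees of $G$ are at least $6t-1$ and $\bar\theta(G)\le t$. By Lemma 4, $\theta(G)=\bar\theta(G)=t$ and the minimum degree is exactly $6t-1$. Hence no $k<6t-1$ works, and with Lemma 3 we obtain $k(t)=6t-1$ for all $t\ge1$. This proves Theorem 1. $\blacksquare$

For $t=2$, special points have degree at least $12$, and the other points of rows 1 and 3 have degree exactly $11$.

## All large orders, all smaller minimum degrees, and degeneracy

**Step 16: every large $n$ (Theorem 2(a)).** The case $t=1$ was done with the antiprisms. Let $t\ge2$. The freedom in the number of outer hubs fills the gaps between consecutive values of $N$. The graph $G$ has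
$$n=BN+t+\sum_{i\le t}h_i$$
vertices. Fix $h_i=\lfloor m_i/6t\rfloor$ for $i<t$, and let $h_t$ run through all integers in $[\frac{m_t}{12t},\frac{m_t}{6t}]$, as (8) permits. For each $N\ge N_0$ this gives all integers $n$ in an interval $[\ell_N,U_N]$.

Every $m_i$ is a constant multiple of $N$ (constants depending on $t$), so $\ell_{N+1}-\ell_N$ is bounded by a constant depending on $t$. On the other hand $U_N-\ell_N=\lfloor\frac{m_t}{6t}\rfloor-\lceil\frac{m_t}{12t}\rceil\ge\frac{m_t}{12t}-2\to\infty$. So there is $N_1\ge N_0$ such that $\ell_{N+1}\le U_N+1$ for all $N\ge N_1$. Let $n\ge\ell_{N_1}$. Since $\ell_N\to\infty$, there is a largest $N\ge N_1$ with $\ell_N\le n$. Then $n<\ell_{N+1}\le U_N+1$, so $n\in[\ell_N,U_N]$. Thus $n_0(t)=\ell_{N_1}$ works.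

**Step 17: all smaller minimum degrees (Theorem 2(b)).** Minimum degrees are at most $6t-1$ by Lemma 3, and $6t-1$ is attained. Let $0\le d\le6t-2$. Take $G$ as in (a) with $n\ge6t$ vertices and a vertex $v$ of degree $6t-1$, and delete edges at $v$ until $\deg v=d$. The other vertices lose at most one edge each, so they keep degree at least $6t-2\ge d$, and the minimum degree is exactly $d$.

We still have $\bar\theta\le t$; we must see that $\bar\theta$ has not dropped. The number of remaining edges is at least
$$\frac{(6t-1)n}2-(6t-1)=3(t-1)n+\Bigl(\frac{5n}2-(6t-1)\Bigr)>3(t-1)n,$$
because $\frac{5n}2\ge15t>6t-1$. If $t\ge2$, a graph with $\theta\le t-1$ has fewer than $3(t-1)n$ edges by Lemma 3. If $t=1$, there is an edge left, so $\theta\ge1$. In both cases $\bar\theta\ge\theta\ge t$.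

**Step 18: degeneracy (Theorem 2(c)).** Every nonempty subgraph of a geometric thickness-$t$ graph has thickness at most $t$, hence a vertex of degree at most $6t-1$ by Lemma 3. So the degeneracy is at most $6t-1$. The graphs in (a) have minimum degree $6t-1$, hence degeneracy exactly $6t-1$. This completes the proof of Theorem 2. $\blacksquare$
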